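\title{Namba forcing on $\omega_1$ and coverings by Borel ideals}

\begin{abstract}
Let $\mathcal I$ be a $\sigma$-ideal with a Borel base on a Polish space, and suppose that every set of size $\aleph_1$ belongs to $\mathcal I$. We ask whether every point added by Namba forcing $\mathbb N_{\omega_1}$ on $\omega_1$ lies in a ground-model Borel set from $\mathcal I$. We show that this statement is independent of ZFC, and even of ZFC together with $\mathrm{MA}_{\omega_1}$: under $\mathrm{MA}_{\omega_1}$ it is equivalent to a weak club-guessing principle, and when that principle fails there is a counterexample generated by closed sets. For ideals with a $G_\delta$ base, such as the null ideal, and for the meager ideal the corresponding statement is a theorem of ZFC, for Namba forcing on every regular uncountable cardinal. We also show that $\mathbb N_{\omega_1}$ is $\omega^\omega$-bounding if and only if $\omega_1<\mathfrak b$.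
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Ideals and their coverings}

An \emph{ideal} on a set $X$ is a collection $\mathcal I$ of subsets of $X$ closed under subsets and finite unions; all ideals are proper, that is, $X\notin\mathcal I$. A \emph{$\sigma$-ideal} is an ideal closed under countable unions. The cardinal $\mathrm{non}(\mathcal I)$ is the least size of a subset of $X$ that is not in $\mathcal I$, and $\mathrm{cov}(\mathcal I)$ is the least size of a subfamily of $\mathcal I$ with union $X$. An ideal on a (nonempty) Polish space has a \emph{Borel base} if each of its members is contained in a Borel set that belongs to the ideal; $G_\delta$ bases and $F_\sigma$ bases are defined in the same way. A $\sigma$-ideal is \emph{generated by closed sets} if each of its members is covered by countably many closed members; such an ideal has an $F_\sigma$ base.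

A Polish space $X$ and its Borel subsets are described by codes, which are reals, and so they can be reinterpreted in a forcing extension. A forcing notion $\mathbb P$ \emph{preserves the covering of $\mathcal I$} if
\[
\mathbb P\Vdash\ \forall x\in X\ \exists B\in\mathcal I\cap V\ (x\in B),
\]
where $x$ ranges over all points of the reinterpreted space $X$, old or new, and $B$ ranges over the reinterpretations of the Borel sets in $\mathcal I$ that are coded in the ground model $V$. In other words, $\mathbb P$ adds no point that avoids all small sets of the ground model. Three cases are classical.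
\begin{itemize}
\item For the meager ideal $\mathcal M$ on $\omega^\omega$, preserving the covering means adding no Cohen reals.
\item For the null ideal $\mathcal N$, it means adding no random reals.
\item Write $x\le^* g$ if $x(i)\le g(i)$ for all but finitely many $i$, and let $\mathcal K_\sigma$ be the $\sigma$-ideal on $\omega^\omega$ generated by the compact sets. A set is in $\mathcal K_\sigma$ exactly when it is contained in $\{x:x\le^*g\}$ for some $g$. So $\mathrm{non}(\mathcal K_\sigma)$ is the bounding number $\mathfrak b$, the least size of a $\le^*$-unbounded subset of $\omega^\omega$, and preserving the covering of $\mathcal K_\sigma$ means being \emph{$\omega^\omega$-bounding}: every $x\in\omega^\omega$ of the extension satisfies $x\le^*g$ for some $g\in V$.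
\end{itemize}

\subsection{Namba forcing and the question}

Throughout, $\kappa$ is a regular uncountable cardinal. A \emph{tree} is a nonempty set $T\subseteq\kappa^{<\omega}$ closed under initial segments, and its \emph{stem} is the longest $s\in T$ that is comparable with every node of $T$. The conditions of \emph{Namba forcing} $\mathbb N_\kappa$ are the trees $T$ in which every node extending the stem, the stem included, has $\kappa$ many immediate successors. The order is inclusion.

The generic object is a sequence in $\kappa^\omega$ whose range is cofinal in $\kappa$ (Lemma~\ref{lem:branch}). So $\mathbb N_{\omega_1}$ makes $\omega_1$ countable and adds reals, for instance a real coding a well-order of type $\omega_1^V$. Some hypothesis is needed to keep these reals inside small sets of the ground model: under CH there are only $\aleph_1$ Borel codes in $V$, they form a countable set in the extension, and so the union of all ground-model meager sets is meager and the union of all ground-model null sets is null. The hypothesis that suggests itself is $\kappa<\mathrm{non}(\mathcal I)$. A condition has $\kappa$ nodes, and below a suitable condition the value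 of a name $\dot x$ for a real is computed continuously from the generic sequence (Lemma~\ref{lem:reading}). So $\dot x$ is approximated by $\kappa$ many ground-model points, one for each node; these points lie in a single Borel set $B\in\mathcal I$; and one guesses that $\dot x$ can be forced into $B$.

For larger cardinals the guess is correct. It is recorded in \cite{Namba} that for a regular cardinal $\kappa>\omega_1$ and an ideal $\mathcal I$ with a Borel base on $\omega^\omega$, if $\kappa<\mathrm{non}(\mathcal I)$ or $\mathrm{cov}(\mathcal I)<\kappa$, then $\mathbb N_\kappa$ preserves the covering of $\mathcal I$. The case $\kappa=\omega_1$ is stated there to be open in general, even for the meager and the null ideal, and the following problem is posed.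

\medskip
\noindent\textbf{Question} (\cite{Namba})\textbf{.} \emph{Let $\mathcal I$ be a $\sigma$-ideal with a Borel base on a Polish space, and suppose $\omega_1<\mathrm{non}(\mathcal I)$. Does $\mathbb N_{\omega_1}$ preserve the covering of $\mathcal I$?}
\medskip

\subsection{Results}

The weak point of the heuristic is that $\dot x$ is a limit of the approximating points and not one of them. For arbitrary Borel sets the answer turns on a combinatorial principle about $\omega_1$. For $F:\omega_1^{<\omega}\to\omega_1$ and $\eta\in\omega_1^\omega$, we say that $\eta$ \emph{obeys} $F$ if $\eta(n)>F(\eta{\restriction}n)$ for all $n$, and that $\eta$ \emph{almost obeys} $F$ if this holds for all but finitely many $n$.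

\medskip
\noindent\textbf{(G)}\quad \emph{There is $H\subseteq\omega_1^\omega$ with $|H|\le\aleph_1$ such that every $F:\omega_1^{<\omega}\to\omega_1$ is almost obeyed by some $\eta\in H$.}
\medskip

This is a weak club-guessing principle; Lemma~\ref{lem:G} restates it in terms of unbounded or club subsets of $\omega_1$.

\begin{theorem}\label{thm:positive}
Assume \textup{(G)}. If $\mathcal I$ is an ideal with a Borel base on a Polish space and $\omega_1<\mathrm{non}(\mathcal I)$, then $\mathbb N_{\omega_1}$ preserves the covering of $\mathcal I$.
\end{theorem}

\begin{theorem}\label{thm:negative}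
Assume $\mathrm{MA}_{\omega_1}$ and the failure of \textup{(G)}. There are a $\sigma$-ideal $\mathcal I$ on $2^\omega$ generated by closed sets, with $\omega_1<\mathrm{non}(\mathcal I)$, and a name $\dot x$ for a point of $2^\omega$ such that $\mathbb N_{\omega_1}\Vdash\dot x\notin B$ for every Borel set $B\in\mathcal I\cap V$.
\end{theorem}

\begin{theorem}\label{thm:consistency}
\begin{enumerate}
\item[(a)] CH implies \textup{(G)}, and \textup{(G)} is preserved by ccc forcing. Hence $\mathrm{MA}_{\omega_1}+\mathrm{(G)}$ is consistent relative to ZFC.
\item[(b)] PFA implies $\mathrm{MA}_{\omega_1}+\neg\mathrm{(G)}$.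
\item[(c)] $\mathrm{MA}_{\omega_1}+\neg\mathrm{(G)}$ is consistent relative to ZFC.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:answer}
Under $\mathrm{MA}_{\omega_1}$ the following are equivalent:
\begin{enumerate}
\item[(1)] \textup{(G)};
\item[(2)] $\mathbb N_{\omega_1}$ preserves the covering of every ideal $\mathcal I$ with a Borel base on a Polish space such that $\omega_1<\mathrm{non}(\mathcal I)$;
\item[(3)] the same for every $\sigma$-ideal $\mathcal I$ generated by closed sets.
\end{enumerate}
If ZFC is consistent, then the statement ``$\mathbb N_{\omega_1}$ preserves the covering of every $\sigma$-ideal $\mathcal I$ with a Borel base and $\omega_1<\mathrm{non}(\mathcal I)$'' is neither provable nor refutable in ZFC, nor in $\mathrm{ZFC}+\mathrm{MA}_{\omega_1}$.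
\end{corollary}

Under CH the statement in quotation marks holds for an empty reason: the space has size at most $\aleph_1$ and is not in $\mathcal I$, so $\mathrm{non}(\mathcal I)\le\aleph_1$. Its consistency with $\mathrm{MA}_{\omega_1}$ is what carries content, since $\mathrm{MA}_{\omega_1}$ gives $\mathrm{non}(\mathcal M),\mathrm{non}(\mathcal N)>\omega_1$.

For the three classical ideals no additional axiom is needed. The next two theorems are proved in ZFC, for every regular uncountable $\kappa$, including $\omega_1$.

\begin{theorem}\label{thm:gdelta}
Let $\mathcal I$ be an ideal on a Polish space such that every set of size at most $\kappa$ is contained in a $G_\delta$ set that belongs to $\mathcal I$; this holds, for example, if $\kappa<\mathrm{non}(\mathcal I)$ and $\mathcal I$ has a $G_\delta$ base. Then $\mathbb N_\kappa$ preserves the covering of $\mathcal I$. In particular, if $\omega_1<\mathrm{non}(\mathcal N)$, then $\mathbb N_{\omega_1}$ adds no random reals.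
\end{theorem}

By Theorems~\ref{thm:negative} and~\ref{thm:consistency}, ``$G_\delta$'' cannot be replaced by ``$F_\sigma$'' here.

\begin{theorem}\label{thm:cohen}
\begin{enumerate}
\item[(i)] If $\kappa<\mathrm{non}(\mathcal M)$, then $\mathbb N_\kappa$ adds no Cohen reals.
\item[(ii)] If $\kappa<\mathfrak b$, then $\mathbb N_\kappa$ is $\omega^\omega$-bounding; if $\kappa=\mathfrak b$, it is not. So $\mathbb N_{\omega_1}$ is $\omega^\omega$-bounding if and only if $\omega_1<\mathfrak b$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:reading} turns the forcing question into a question about continuous functions on trees in the ground model. Section~\ref{sec:gdelta} tests the heuristic on closed, $G_\delta$ and $F_\sigma$ sets; it proves Theorem~\ref{thm:gdelta} and shows where the heuristic breaks. Sections~\ref{sec:game}, \ref{sec:counter} and~\ref{sec:consistency} prove the independence, and Section~\ref{sec:cohen} proves Theorem~\ref{thm:cohen}.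

\subsection{Notation}

For a condition $T$ we write $T^+=\{t\in T:t\supseteq\mathrm{stem}(T)\}$, and for $t\in T$,
\[
\mathrm{succ}_T(t)=\{\alpha:t^\frown\alpha\in T\},\qquad T_t=\{u\in T:u\text{ is comparable with }t\}.
\]
The set of infinite branches of $T$ is $[T]$. We write $T'\le_0T$ if $T'\le T$ and the two conditions have the same stem. A condition $T'\le_0T$ is often described by \emph{thinning}: we assign to each $t\in T^+$ a set $Z(t)\subseteq\mathrm{succ}_T(t)$ of size $\kappa$ and let $T'$ consist of the $t\in T$ with $t(i)\in Z(t{\restriction}i)$ whenever $|\mathrm{stem}(T)|\le i<|t|$. The quantifiers $\forall^\infty$ and $\exists^\infty$ mean ``for all but finitely many'' and ``for infinitely many''.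

\section{Names for reals as continuous functions on trees}\label{sec:reading}

We use two standard absoluteness facts. First, by Shoenfield's theorem, $\Sigma^1_2$ and $\Pi^1_2$ statements with parameters in $V$ have the same truth value in $V$ and in every forcing extension. This covers inclusions $B\subseteq B'$ between Borel sets and identities $C=\varphi^{-1}[B]$ for continuous $\varphi$, which are $\Pi^1_1$. Second, if a relation in $V$ has no infinite ascending chain in $V$, then it has none in any extension, because in $V$ it carries an ordinal rank function that strictly decreases along the relation.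

\begin{lemma}\label{lem:branch}
Let $G$ be generic for $\mathbb N_\kappa$ and $\eta_G=\bigcup_{T\in G}\mathrm{stem}(T)$. Then $\eta_G\in\kappa^\omega$, the range of $\eta_G$ is cofinal in $\kappa$, and for all $T\in G$ and $n\ge|\mathrm{stem}(T)|$ we have $\eta_G{\restriction}n\in T$ and $T_{\eta_G\restriction n}\in G$.
\end{lemma}

\begin{proof}
If $R\le T$, then $\mathrm{stem}(R)$ splits in $T$, so it extends $\mathrm{stem}(T)$. Hence the stems of two compatible conditions are comparable, and $\eta_G$ is a sequence. For $t\in T^+$ the tree $T_t$ is a condition with stem $t$. Fix $T$ and $n\ge|\mathrm{stem}(T)|$. The set $\{T_t:t\in T,\ |t|=n\}$ is predense below $T$: if $R\le T$ and $t\in R$ has length $n$, then $R_t$ is a condition below both $R$ and $T_t$. So if $T\in G$, then $T_t\in G$ for some $t\in T$ of length $n$, and $t=\mathrm{stem}(T_t)\subseteq\eta_G$ gives $t=\eta_G{\restriction}n$. Finally, let $T$ have stem $s$ and let $\gamma<\kappa$. Some $\alpha\in\mathrm{succ}_T(s)$ is above $\gamma$, and $T_{s^\frown\alpha}$ forces $\eta_{\dot G}(|s|)=\alpha$.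
\end{proof}

A name for a natural number can be decided without lengthening the stem. This is the basic use of the uncountable cofinality of $\kappa$; for trees on $\omega$ the first value of the generic sequence above the stem would be a counterexample.

\begin{lemma}[Pure decision]\label{lem:pure}
If $T\Vdash\dot y\in\omega$, then some $T'\le_0T$ decides $\dot y$.
\end{lemma}

\begin{proof}
Call $t\in T^+$ \emph{decided} if some $T'\le T$ with stem $t$ decides $\dot y$. Suppose that $\kappa$ many successors $t^\frown\alpha$ of $t$ are decided, by conditions $T'_\alpha$. Since $\kappa$ is regular and uncountable, $\kappa$ many $T'_\alpha$ force the same value $v$. The union $T'$ of these is a condition with stem $t$. It forces $\dot y=v$: if $R\le T'$ and $u\in R^+$ properly extends $t$, then $u\supseteq t^\frown\alpha$ for one of the chosen $\alpha$, and $R_u\le T'_\alpha$. So $t$ is decided. Consequently an undecided node has $\kappa$ many undecided immediate successors.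

Suppose $\mathrm{stem}(T)$ is undecided. Thinning $T$ to the undecided successors at each undecided node gives $S\le_0T$ with all nodes of $S^+$ undecided. Some $R\le S$ decides $\dot y$. Then $\mathrm{stem}(R)\in S^+$ is decided, as witnessed by $R$, a contradiction.
\end{proof}

\begin{definition}
A \emph{reading} on a condition $T$ is a map $f:T^+\to\omega^{<\omega}$ such that $f(t)\subseteq f(t')$ for $t\subseteq t'$ and $|f(t)|\ge|t|-|\mathrm{stem}(T)|$. For a branch $\eta$ of $T$, in $V$ or in an extension, put $f(\eta)=\bigcup_{n\ge|\mathrm{stem}(T)|}f(\eta{\restriction}n)\in\omega^\omega$.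
\end{definition}

The map $\eta\mapsto f(\eta)$ is continuous when $[T]$ carries the product of the discrete topologies. The restriction of $f$ to a condition $T'\le_0T$ is again a reading.

\begin{lemma}[Continuous reading]\label{lem:reading}
If $T^0\Vdash\dot x\in\omega^\omega$, then there are $T\le_0T^0$ and a reading $f$ on $T$ with $T\Vdash\dot x=f(\eta_{\dot G})$.
\end{lemma}

\begin{proof}
Let $s_0=\mathrm{stem}(T^0)$. Given $T^n\le_0T^0$, choose for each $t\in T^n$ of length $|s_0|+n$ a condition $S_t\le_0T^n_t$ deciding $\dot x{\restriction}n$, by $n$ applications of Lemma~\ref{lem:pure}, and let $T^{n+1}$ be the union of these $S_t$. Then $T^{n+1}\le_0T^n$, and the two trees have the same nodes of length at most $|s_0|+n$. Let $T=\bigcap_nT^n$. If $t\in T$ has length $|s_0|+n$, then the successors of $t$ are not touched after stage $n+1$, so $\mathrm{succ}_T(t)=\mathrm{succ}_{T^{n+1}}(t)$ has size $\kappa$. Thus $T\le_0T^0$. Moreover $T_t\le T^{n+1}_t=S_t$ decides $\dot x{\restriction}n$; let $f(t)$ be the value. If $t\subseteq t'$, then $T_{t'}\le T_t$ forces both $f(t)$ and $f(t')$ to be initial segments of $\dot x$, so $f(t)\subseteq f(t')$. If $T\in G$,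 then $T_{\eta_G\restriction n}\in G$ for all $n\ge|s_0|$ by Lemma~\ref{lem:branch}, so $\dot x^G=f(\eta_G)$.
\end{proof}

The generic branch is not in $V$, but Borel properties shared by all ground-model branches pass to it.

\begin{lemma}\label{lem:absolute}
Let $f$ be a reading on $T$ and let $B\subseteq\omega^\omega$ be Borel. If $f(\eta)\in B$ for all $\eta\in[T]\cap V$, then $T\Vdash f(\eta_{\dot G})\in B$.
\end{lemma}

\begin{proof}
The Borel set $\omega^\omega\setminus B$ is analytic, so it equals $p[U]=\{x:\exists y\,\forall n\ (x{\restriction}n,y{\restriction}n)\in U\}$ for a tree $U\in V$ on $\omega\times\omega$. The equality is a $\Pi^1_2$ statement and persists to extensions. In $V$, consider the pairs $(t,v)$ with $t\in T^+$, $v\in\omega^{|f(t)|}$ and $(f(t),v)\in U$, and put $(t,v)<(t',v')$ if $t\subsetneq t'$ and $v\subseteq v'$. Suppose that in some extension $\eta\in[T]$ and $f(\eta)\notin B$, with witness $y$ for $f(\eta)\in p[U]$. The pairs $(\eta{\restriction}n,\ y{\restriction}|f(\eta{\restriction}n)|)$ form an infinite ascending chain. Then there is such a chain $\langle(t_n,v_n)\rangle_n$ in $V$. The branch $\eta'=\bigcup_nt_n\in[T]\cap V$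 satisfies $f(\eta')\in p[U]$ with witness $\bigcup_nv_n$, because $|v_n|=|f(t_n)|$ tends to infinity. This contradicts the hypothesis.
\end{proof}

\begin{corollary}\label{cor:criterion}
Let $\mathcal I$ be an ideal on $\omega^\omega$. Suppose that for every reading $f$ on a condition $T$ there are $T'\le_0T$ and a Borel set $B\in\mathcal I$ with $f(\eta)\in B$ for all $\eta\in[T']$. Then $\mathbb N_\kappa$ preserves the covering of $\mathcal I$.
\end{corollary}

\begin{proof}
Let $T^0\Vdash\dot x\in\omega^\omega$. Take $T$ and $f$ from Lemma~\ref{lem:reading}, and then $T'$ and $B$. By Lemma~\ref{lem:absolute}, $T'\Vdash\dot x\in B$. So the conditions forcing $\dot x$ into a Borel member of $\mathcal I\cap V$ are dense below $T^0$.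
\end{proof}

The last preliminary step replaces an arbitrary Polish space by $\omega^\omega$.

\begin{lemma}\label{lem:reduction}
It suffices to prove Theorems~\ref{thm:positive} and~\ref{thm:gdelta} for ideals on $\omega^\omega$.
\end{lemma}

\begin{proof}
Let $\mathcal I$ be an ideal on $X$ and let $\varphi:\omega^\omega\to X$ be a continuous surjection. Let $\mathcal J$ consist of the subsets of the sets $\varphi^{-1}[B]$ with $B\in\mathcal I$ Borel. Then $\mathcal J$ is closed under finite unions, is proper because $\varphi$ is onto, and has a Borel base. If $\mathcal I$ has a Borel base and $|A|<\mathrm{non}(\mathcal I)$, then $\varphi[A]\subseteq B$ for a Borel $B\in\mathcal I$, so $A\subseteq\varphi^{-1}[B]$; hence $\mathrm{non}(\mathcal J)\ge\mathrm{non}(\mathcal I)$. The same computation transfers the hypothesis of Theorem~\ref{thm:gdelta} to $\mathcal J$, since the preimage of a $G_\delta$ set is $G_\delta$. Suppose the covering of $\mathcal J$ is preserved and $x$ is a point of $X$ in the extension. Surjectivity of $\varphi$ is $\Pi^1_2$, so $x=\varphi(y)$ for some $y$. This $y$ lies in a ground-model Borel member of $\mathcal J$, hence in some $\varphi^{-1}[B]$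 with $B\in\mathcal I\cap V$ Borel, and $x\in B$.
\end{proof}

\section{Closed sets, $G_\delta$ sets, and an obstacle}\label{sec:gdelta}

Fix a reading $f$ on a condition $T$ with stem $s_0$. By Corollary~\ref{cor:criterion} we want $T'\le_0T$ and a Borel $B\in\mathcal I$ containing $f(\eta)$ for all $\eta\in[T']$, and all we know about $\mathcal I$ is that it contains every set of size at most $\kappa$. A \emph{system of candidates} is a family $\langle x_t:t\in T^+\rangle$ in $\omega^\omega$ with $f(t)\subset x_t$. It has at most $\kappa$ members, and $x_{\eta\restriction n}\to f(\eta)$ for every branch $\eta$.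

If the candidates are contained in a \emph{closed} set $B\in\mathcal I$, we are done with $T'=T$, because $B$ contains the limits. For $G_\delta$ sets the candidates must be chosen with care.

\begin{example}\label{ex:careless}
Let $T=\kappa^{<\omega}$, let $f(t)\in2^{|t|}$ be given by $f(t)(i)=1$ if and only if $t(i)=0$, and let $x_t$ be $f(t)$ followed by ones. The $G_\delta$ set $B=\{x:\exists^\infty i\ x(i)=1\}$ contains all $x_t$. But every condition $T'$ has a branch $\eta$ that is nonzero above the stem, and $f(\eta)\notin B$.
\end{example}

In this example only the successor $t^\frown0$ of $t$ leads toward $x_t$, and one successor is negligible. The remedy is to take candidates that are approached, to any given accuracy, through $\kappa$ many successors.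

\begin{lemma}\label{lem:candidates}
There is a system of candidates $\langle x_t:t\in T^+\rangle$ such that for all $t\in T^+$ and $k<\omega$ the set
\[
A_k(t)=\{\alpha\in\mathrm{succ}_T(t):x_{t^\frown\alpha}{\restriction}k=x_t{\restriction}k\}
\]
has size $\kappa$.
\end{lemma}

\begin{proof}
Let $\dot x$ be a name for $f(\eta_{\dot G})$; then $T_t\Vdash f(t)\subset\dot x$ by Lemma~\ref{lem:branch}. Let $W_t$ be the set of $\sigma\in\omega^{<\omega}$ such that some $T'\le T$ with stem $t$ forces $\sigma\subset\dot x$. This is a tree containing $\emptyset$. It has no terminal nodes: if $T'$ witnesses $\sigma\in W_t$, then Lemma~\ref{lem:pure} gives $T''\le_0T'$ deciding $\dot x(|\sigma|)$. A witness $T'$ satisfies $T'\le T_t$, so $\sigma$ is comparable with $f(t)$; hence every $x\in[W_t]$ extends $f(t)$. Finally, if $T'$ witnesses $\sigma\in W_t$, then $T'_{t^\frown\alpha}$ witnesses $\sigma\in W_{t^\frown\alpha}$ for each of the $\kappa$ many $\alpha\in\mathrm{succ}_{T'}(t)$.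

We choose $x_t\in[W_t]$ by recursion on $|t|$, starting with any $x_{s_0}\in[W_{s_0}]$. Given $x_t$, the sets $Z_k=\{\alpha\in\mathrm{succ}_T(t):x_t{\restriction}k\in W_{t^\frown\alpha}\}$ have size $\kappa$. Shrink them to pairwise disjoint sets $Z'_k\subseteq Z_k$ of size $\kappa$: run a recursion of length $\kappa$ in which each $k$ is treated $\kappa$ times, and at a step devoted to $k$ put into $Z'_k$ an element of $Z_k$ not used before. For $\alpha\in Z'_k$ let $x_{t^\frown\alpha}\in[W_{t^\frown\alpha}]$ extend $x_t{\restriction}k$, and for the remaining $\alpha\in\mathrm{succ}_T(t)$ let $x_{t^\frown\alpha}\in[W_{t^\frown\alpha}]$ be arbitrary. Then $Z'_k\subseteq A_k(t)$.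
\end{proof}

With such candidates an open neighborhood of $x_t$ can be imposed on all later candidates, one open set at each level of the tree.

\begin{proof}[Proof of Theorem~\ref{thm:gdelta}]
By Lemma~\ref{lem:reduction} let the space be $\omega^\omega$. We verify the hypothesis of Corollary~\ref{cor:criterion} for a reading $f$ on $T$ with stem $s_0$. Take candidates from Lemma~\ref{lem:candidates} and a set $B=\bigcap_nU_n\in\mathcal I$ that contains them, with each $U_n$ open. By recursion on $|t|$ choose numbers $k_t$, nondecreasing along $T^+$, such that every $y\supset x_t{\restriction}k_t$ belongs to $U_{|t|-|s_0|}$. Thin $T$ to $T'\le_0T$ by keeping at each node $t$ the successors in $A_{k_t}(t)$.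

Let $\eta\in[T']$, and write $x_n=x_{\eta\restriction n}$ and $k_n=k_{\eta\restriction n}$ for $n\ge|s_0|$. Since $x_{m+1}{\restriction}k_m=x_m{\restriction}k_m$ and $k_m\ge k_n$ for $m\ge n$, we have $x_m{\restriction}k_n=x_n{\restriction}k_n$ for all $m\ge n$. As $x_m\to f(\eta)$, this gives $f(\eta)\supset x_n{\restriction}k_n$, so $f(\eta)\in U_{n-|s_0|}$. This holds for all $n\ge|s_0|$, so $f(\eta)\in B$.

Every null set is contained in a null $G_\delta$ set, which gives the statement on random reals.
\end{proof}

For an $F_\sigma$ set $B=\bigcup_kC_k$ even these candidates do not suffice. Each $x_t$ lies in some closed piece $C_k$, but the index $k$ may be forced to grow along every branch.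

\begin{example}\label{ex:fsigma}
Let $T=\kappa^{<\omega}$ and let $c:\kappa\to\omega$ have all fibers of size $\kappa$. For a finite or infinite sequence $u$ and $n<|u|$ put $p_n(u)=\sum_{i\le n}(c(u(i))+1)\ge n+1$. Let $x_t\in2^\omega$ take the value $1$ exactly at the positions $p_n(t)$, $n<|t|$, and let $f(t)=x_t{\restriction}|t|$. The points $x_{t^\frown\alpha}$ and $x_t$ differ only at one position, which exceeds both $|t|$ and $c(\alpha)$. Hence $f$ is a reading, and $A_k(t)\supseteq\{\alpha:c(\alpha)\ge k\}$ has size $\kappa$. The countable set $B$ of eventually zero sequences contains every $x_t$ and no $f(\eta)$, since $f(\eta)$ takes the value $1$ at every $p_n(\eta)$.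
\end{example}

So for a general Borel base one needs a better set of $\kappa$ points to cover, and a criterion that tells which Borel sets contain the image of a whole subtree.

\section{Borel sets: a game and the principle (G)}\label{sec:game}

In this section and the next two, $\kappa=\omega_1$. There is one evident way for a Borel set to be avoided. For $F:\omega_1^{<\omega}\to\omega_1$ and $s\subset\eta$, say that $\eta$ \emph{obeys $F$ above $s$} if $\eta(n)>F(\eta{\restriction}n)$ for all $n\ge|s|$.

\begin{lemma}\label{lem:thin}
For every condition $T$ and every $F$ there is $T^F\le_0T$ all of whose branches obey $F$ above $\mathrm{stem}(T)$.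
\end{lemma}

\begin{proof}
At each $t\in T^+$ keep the successors $\alpha>F(t)$. Only countably many are removed.
\end{proof}

In particular the generic branch almost obeys every $F\in V$. Now let $f$ be a reading on $T$ with stem $s_0$, and let $B$ be Borel. If $f(\eta)\notin B$ for all $\eta\in[T]$ that obey some fixed $F$ above $s_0$, then no $T'\le_0T$ is mapped into $B$, as the branches of $(T')^F$ show. We claim that this is the only obstruction.

The claim is visible when the truth of ``$f(\eta)\in B$'' depends only on the first two values $\alpha,\beta$ of $\eta$ above $s_0$. Call $(\alpha,\beta)$ good if it leads into $B$. For $\alpha\in\mathrm{succ}_T(s_0)$ let $Z_\alpha=\{\beta:(\alpha,\beta)\text{ is good}\}$, and let $Z=\{\alpha:Z_\alpha\text{ is uncountable}\}$. If $Z$ is uncountable, keep the successors in $Z$ at $s_0$ and those in $Z_\alpha$ at $s_0{}^\frown\alpha$ for $\alpha\in Z$; the resulting $T'\le_0T$ is mapped into $B$. If $Z$ is countable, let $F(s_0)=\sup Z$ and $F(s_0{}^\frown\alpha)=\sup Z_\alpha$ for $\alpha\notin Z$; a branch obeying $F$ above $s_0$ has $\alpha\notin Z$ and $\beta\notin Z_\alpha$, so it is mapped outside $B$. This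 is backward induction in a game with two rounds. For infinitely many rounds we use Martin's Borel determinacy theorem, which holds for games on arbitrary trees: if the moves come from an arbitrary set and the payoff set is Borel in the space of runs, with the product of the discrete topologies, then one of the players has a winning strategy.

\begin{lemma}[Dichotomy]\label{lem:game}
Let $f$ be a reading on $T$ with stem $s_0$, and let $B\subseteq\omega^\omega$ be Borel. Then one of the following holds.
\begin{enumerate}
\item[(a)] There is $T'\le_0T$ with $f(\eta)\in B$ for all $\eta\in[T']$.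
\item[(b)] There is $F:\omega_1^{<\omega}\to\omega_1$ with $f(\eta)\notin B$ for all $\eta\in[T]$ that obey $F$ above $s_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
The game starts at the node $s_0$. At a node $t$, player I plays $\xi<\omega_1$, player II answers with $\alpha\in\mathrm{succ}_T(t)$, $\alpha>\xi$, and the new node is $t^\frown\alpha$. Player II wins if the resulting branch $\eta$ satisfies $f(\eta)\in B$. The map from runs to $f(\eta)$ is continuous, so the payoff set is Borel and the game is determined.

Let II have a winning strategy $\tau$. We build $T'$ level by level, attaching to each node of $(T')^+$ a finite play according to $\tau$ that leads to this node; the empty play is attached to $s_0$. At a node $t$ with its play, let I try every $\xi<\omega_1$ as the next move. The answers of $\tau$ form an unbounded, hence uncountable, subset of $\mathrm{succ}_T(t)$, which we take as $\mathrm{succ}_{T'}(t)$. For each answer $\alpha$ fix one $\xi$ that produces it and attach the play prolonged by $\xi,\alpha$ to $t^\frown\alpha$. The plays attached along a branch of $T'$ extend one another and form a run according to $\tau$. So (a) holds.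

Let I have a winning strategy $\sigma$. A play according to $\sigma$ is determined by the moves of II, that is, by the node $t$ reached. Let $F(t)$ be the next move of $\sigma$ if $t$ is reached by such a play, and $F(t)=0$ otherwise. If $\eta\in[T]$ obeys $F$ above $s_0$, then by induction on $n\ge|s_0|$ the node $\eta{\restriction}n$ is reached and $\eta(n)$ is a legal answer to $F(\eta{\restriction}n)$. So $\eta$ results from a run according to $\sigma$, and (b) holds.
\end{proof}

To exclude (b) it is enough that $B$ contain $f(\eta)$ for all $\eta$ in a set of branches that includes, for each $F$, a branch obeying $F$. We can afford $\aleph_1$ branches. In a game with $n$ rounds we could take all of $\omega_1^n$. With $\omega$ rounds there are $2^{\aleph_0}$ branches, which is too many whenever $\omega_1<\mathrm{non}(\mathcal I)$, and (G) is the assertion that $\aleph_1$ of them suffice. Alternative (b) speaks of obeying while (G) speaks of almost obeying; the next lemma closes this gap. Its third condition explains the relation with club guessing and is the form that we destroy by forcing in Section~\ref{sec:consistency}. For ordinals, $(\alpha,\beta]=\{\gamma:\alpha<\gamma\le\beta\}$,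 and the \emph{tails} of $\eta$ are the sequences $\eta^{[m]}=\langle\eta(m+i):i<\omega\rangle$.

\begin{lemma}\label{lem:G}
The following are equivalent.
\begin{enumerate}
\item[(a)] \textup{(G)}.
\item[(b)] There is $H\subseteq\omega_1^\omega$ with $|H|\le\aleph_1$ such that every $F$ is obeyed by some $\eta\in H$.
\item[(c)] There is a set $H$ of at most $\aleph_1$ strictly increasing sequences in $\omega_1^\omega$ such that for every unbounded $E\subseteq\omega_1$ some $\eta\in H$ satisfies $\forall^\infty n\ E\cap(\eta(n),\eta(n+1)]\ne\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}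
(a)$\Rightarrow$(c). Let $H$ witness (G) and let $H'$ be the set of strictly increasing tails of members of $H$. Given an unbounded $E$, let $F_E(\emptyset)=0$ and let $F_E(s)$ be the least element of $E$ above $\max\mathrm{ran}(s)$ for $s\ne\emptyset$. Let $\eta\in H$ almost obey $F_E$. There is $m$ such that $\eta(n)<F_E(\eta{\restriction}(n+1))<\eta(n+1)$ for all $n\ge m$, and the middle term is in $E$. So $\eta^{[m]}\in H'$ is as required.

(c)$\Rightarrow$(b). Let $H$ witness (c) and let $H'$ be the set of tails of members of $H$. Given $F$, let $E$ be the set of $\delta<\omega_1$ with $F(s)<\delta$ for all $s\in\delta^{<\omega}$. It is unbounded: starting from any $\gamma_0$, choose countable $\gamma_{n+1}>\gamma_n$ above all $F(s)$, $s\in\gamma_n^{<\omega}$; then $\sup_n\gamma_n\in E$. Take $\eta\in H$, $m<\omega$ and $\delta_n\in E\cap(\eta(n),\eta(n+1)]$ for $n\ge m$, and let $\eta'=\eta^{[m+1]}$. For each $i$, the entries of $\eta'{\restriction}i$ are at most $\eta(m+i)<\delta_{m+i}$, since $\eta$ is increasing. Therefore $F(\eta'{\restriction}i)<\delta_{m+i}\le\eta(m+i+1)=\eta'(i)$.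

(b)$\Rightarrow$(a) holds because obeying implies almost obeying.
\end{proof}

The set $E$ in the second step is closed, so (c) restricted to club sets $E$ is one more equivalent form.

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
By Lemma~\ref{lem:reduction} let the space be $\omega^\omega$. We verify the hypothesis of Corollary~\ref{cor:criterion} for a reading $f$ on $T$ with stem $s_0$. Let $H$ be as in Lemma~\ref{lem:G}(b). Its members need not be branches of $T$, so we copy the full tree onto $T^+$ by a map that can only increase values. Let $e_t:\omega_1\to\mathrm{succ}_T(t)$ be the increasing enumeration, so $e_t(\xi)\ge\xi$. Define $\pi(\emptyset)=s_0$ and $\pi(s^\frown\xi)=\pi(s)^\frown e_{\pi(s)}(\xi)$, and put $\pi(\eta)=\bigcup_n\pi(\eta{\restriction}n)\in[T]$ for $\eta\in\omega_1^\omega$. Then $\pi(\eta){\restriction}(|s_0|+n)=\pi(\eta{\restriction}n)$.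

The set $\{f(\pi(\eta)):\eta\in H\}$ has size at most $\aleph_1<\mathrm{non}(\mathcal I)$, so it is contained in a Borel set $B\in\mathcal I$. Suppose that alternative (b) of Lemma~\ref{lem:game} holds for $B$, with witness $F$. Choose $\eta\in H$ obeying $s\mapsto F(\pi(s))$. For all $n$,
\[
\pi(\eta)(|s_0|+n)=e_{\pi(\eta\restriction n)}(\eta(n))\ge\eta(n)>F(\pi(\eta{\restriction}n))=F\bigl(\pi(\eta){\restriction}(|s_0|+n)\bigr).
\]
So $\pi(\eta)$ obeys $F$ above $s_0$ and $f(\pi(\eta))\notin B$, contrary to the choice of $B$. Hence alternative (a) holds.
\end{proof}

The Borel base was used to apply determinacy and Lemma~\ref{lem:absolute}. Closure of $\mathcal I$ under countable unions was not used.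

\section{An ideal whose covering is destroyed}\label{sec:counter}

Now suppose (G) fails. We fix one name $\dot x$ that records the whole generic branch, and let $\mathcal I$ consist of the sets that $\dot x$ avoids for the reason given in Lemma~\ref{lem:thin}. The covering of this ideal is destroyed by design, and the work lies in showing that every set of size $\aleph_1$ belongs to it. The failure of (G) provides a function $F$ that separates a given set of $\aleph_1$ points from the images of the sequences almost obeying $F$; Martin's axiom is needed to carry out the separation by a Borel set.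

Recall that $\mathrm{MA}_{\omega_1}$ states that for every ccc forcing notion and every family of $\aleph_1$ dense sets there is a filter meeting all of them. We use two standard consequences.
\begin{itemize}
\item[(M1)] (Martin--Solovay) If $P$ is a subset of a Polish space and $|P|\le\aleph_1$, then every subset of $P$ is relatively $F_\sigma$ in $P$.
\item[(M2)] $\mathfrak b>\omega_1$.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:negative}]
\emph{The space and the name.} Let $X=(2^\omega)^\omega$. The bijection $\langle i,j\rangle=2^i(2j+1)-1$ from $\omega\times\omega$ onto $\omega$ satisfies $\langle i,j\rangle\ge i$, and $h(x)(\langle i,j\rangle)=x(i)(j)$ defines a homeomorphism $h:X\to2^\omega$. We construct the ideal and the name on $X$; their images under $h$ are as in the theorem. For $x\in X$, the restriction $x{\restriction}(i+1)$ is a point of $(2^\omega)^{i+1}$.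

Let $R=\{r_\alpha:\alpha<\omega_1\}\subseteq2^\omega$ with the $r_\alpha$ distinct. For $\eta\in\omega_1^\omega$ let $\Phi(\eta)=\langle r_{\eta(n)}:n<\omega\rangle\in X$; the map $\Phi$ is injective. Let $\dot x$ be a name for $\Phi(\eta_{\dot G})$. The first $n$ bits of $h(\Phi(\eta))$ involve only coordinates $i<n$, so they form a sequence $f(\eta{\restriction}n)\in2^n$ that depends only on $\eta{\restriction}n$. The map $f$ is a reading on every condition and $f(\eta)=h(\Phi(\eta))$, so Lemma~\ref{lem:absolute} applies to $\Phi$ and Borel subsets of $X$.

\emph{The ideal.} Call $(B,F)$ a \emph{witness} if $B\subseteq X$ is $F_\sigma$, $F:\omega_1^{<\omega}\to\omega_1$, and $\Phi(\eta)\notin B$ for every $\eta$ that almost obeys $F$. Let $\mathcal I$ consist of all $A\subseteq X$ such that $A\subseteq B$ for some witness $(B,F)$. If $(B_n,F_n)$ are witnesses, then so is $(\bigcup_nB_n,\sup_nF_n)$, where the pointwise supremum has countable values, because a sequence almost obeying $\sup_nF_n$ almost obeys each $F_n$. Every $F$ is obeyed by the sequence given by $\eta(n)=F(\eta{\restriction}n)+1$, so $X\notin\mathcal I$. Thus $\mathcal I$ is a $\sigma$-ideal.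 If $(B,F)$ is a witness, then $B$ is a countable union of closed sets, all of which are in $\mathcal I$; so $\mathcal I$ is generated by closed sets.

\emph{The name avoids $\mathcal I$.} Let $A\in\mathcal I$ be Borel, $A\subseteq B$ with $(B,F)$ a witness, and let $T$ be any condition. The branches of the condition $T^F$ of Lemma~\ref{lem:thin} almost obey $F$, so $\Phi$ maps them into the Borel set $X\setminus B$. By Lemma~\ref{lem:absolute}, $T^F\Vdash\dot x\notin B$, and so $T^F\Vdash\dot x\notin A$ by absoluteness of the inclusion $A\subseteq B$. Since $T$ was arbitrary, $\dot x\notin A$ is forced by every condition. The stem of $T$ is arbitrary here, and this is why the ideal and the principle (G) are formulated with ``almost obeys''.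

\emph{Sets of size $\aleph_1$ are in $\mathcal I$.} Let $Y\subseteq X$ with $|Y|\le\aleph_1$, and let $H=\{\eta:\Phi(\eta)\in Y\}$, so $|H|\le\aleph_1$. As (G) fails, there is $F$ such that $\exists^\infty i\ \eta(i)\le F(\eta{\restriction}i)$ for every $\eta\in H$. We look for an $F_\sigma$ set $B\supseteq Y$ such that $(B,F)$ is a witness. Whether $\eta$ obeys $F$ at the place $i$ can be read off $\Phi(\eta){\restriction}(i+1)$: put
\[
S_i=\{(r_{s(0)},\dots,r_{s(i)}):s\in\omega_1^{i+1},\ s(i)>F(s{\restriction}i)\}\subseteq R^{i+1}.
\]
Since $\alpha\mapsto r_\alpha$ is injective, $\Phi(\eta){\restriction}(i+1)\in S_i$ if and only if $\eta(i)>F(\eta{\restriction}i)$. The set $R\setminus S_0$ is countable, but $R^2\setminus S_1$ is uncountable, and ZFC gives us no means to separate it from $S_1$ by a simple set; here (M1) enters. Let $P=R\cup\{y(n):y\in Y,\ n<\omega\}$. Then $|P^{i+1}|=\aleph_1$, so there are closed sets $K_{i,0}\subseteq K_{i,1}\subseteq\cdots$ in $(2^\omega)^{i+1}$ whose union $K_i$ satisfies $K_i\cap P^{i+1}=P^{i+1}\setminus S_i$. In particular $K_i\cap S_i=\emptyset$.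

Each $y\in Y$ has $y{\restriction}(i+1)\in K_i$ for infinitely many $i$. Indeed, $y{\restriction}(i+1)\in P^{i+1}$, so we need $y{\restriction}(i+1)\notin S_i$. If all $y(n)$ are in $R$, then $y=\Phi(\eta)$ with $\eta\in H$, and each $i$ with $\eta(i)\le F(\eta{\restriction}i)$ works. If $y(n)\notin R$ for some $n$, then each $i\ge n$ works, because $S_i\subseteq R^{i+1}$. On the other hand,
\begin{equation}\label{eq:avoid}
\text{if $\eta$ almost obeys $F$, then }\forall^\infty i\ \ \Phi(\eta){\restriction}(i+1)\notin K_i .
\end{equation}
So the Borel set $\{x:\exists^\infty i\ x{\restriction}(i+1)\in K_i\}$ already separates. To reach an $F_\sigma$ set we bound, by (M2), the search for the next $i$ and for the closed piece of $K_i$. For $y\in Y$ and $m<\omega$ let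
\[
g_y(m)=\min\{j\ge m:\exists i\in[m,j]\ \ y{\restriction}(i+1)\in K_{i,j}\}.
\]
The minimum exists: take $i\ge m$ and $j_0$ with $y{\restriction}(i+1)\in K_{i,j_0}$, and let $j=\max(i,j_0)$. Since $K_{i,j}$ increases with $j$, every $j\ge g_y(m)$ has the property in the braces. By (M2) fix $g$ with $g_y\le^*g$ for all $y\in Y$ and $g(m)\ge m$ for all $m$. Let
\[
L_m=\bigcup_{m\le i\le g(m)}\{x\in X:x{\restriction}(i+1)\in K_{i,g(m)}\},\qquad B=\bigcup_k\bigcap_{m\ge k}L_m .
\]
Each $L_m$ is a finite union of closed sets, so $B$ is $F_\sigma$. If $y\in Y$, then $y\in L_m$ whenever $g(m)\ge g_y(m)$, so $y\in B$. If $\eta$ almost obeys $F$, then by \eqref{eq:avoid} $\Phi(\eta)\notin L_m$ for all large $m$, so $\Phi(\eta)\notin B$. Hence $(B,F)$ is a witness and $Y\in\mathcal I$.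
\end{proof}

\section{Martin's axiom with and without (G)}\label{sec:consistency}

\begin{proof}[Proof of Theorem~\ref{thm:consistency}(a)]
Under CH the set $\omega_1^\omega$ has size $\aleph_1^{\aleph_0}=2^{\aleph_0}=\aleph_1$, and it witnesses (G) because every $F$ is obeyed by some sequence. Let $H$ witness (G) in $V$, let $W$ be a ccc forcing extension, and let $F\in W$ with a name $\dot F$ that is forced to be a function from $\omega_1^{<\omega}$ to $\omega_1$. For each $s$ the set of ordinals that some condition forces to be $\dot F(s)$ is countable, since different values are forced by incompatible conditions; let $F'(s)$ be its supremum. Then $F'\in V$ and $F\le F'$ pointwise. A member of $H$ that almost obeys $F'$ almost obeys $F$. Finally, by the theorem of Solovay and Tennenbaum, $\mathrm{MA}_{\omega_1}$ can be forced by a ccc poset over a model of GCH, and (G) holds in the extension.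
\end{proof}

By part (a), no ccc forcing destroys (G), so we turn to proper forcing. Recall that, for a countable $N\prec H(\theta)$ with $\mathbb P\in N$, a condition $q$ is \emph{$(N,\mathbb P)$-generic} if $D\cap N$ is predense below $q$ for every dense $D\subseteq\mathbb P$ in $N$. The forcing $\mathbb P$ is \emph{proper} if for all large regular $\theta$, all such $N$ and all $p\in\mathbb P\cap N$ there is an $(N,\mathbb P)$-generic $q\le p$. Proper forcings preserve $\omega_1$, and ccc forcings are proper. PFA is the statement of $\mathrm{MA}_{\omega_1}$ with ``proper'' in place of ``ccc''; so it implies $\mathrm{MA}_{\omega_1}$.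

To refute Lemma~\ref{lem:G}(c) for a given $H$ we need an unbounded $E$ that misses infinitely many of the intervals $(\eta(n),\eta(n+1)]$, for each $\eta\in H$. We approximate $E$ by finitely many points that are promised to be in $E$ and finitely many intervals that are promised to miss $E$. Let $\mathbb Q$ be the set of pairs $p=(A_p,I_p)$, where $A_p\subseteq\omega_1$ is finite and $I_p$ is a finite set of intervals $(\alpha,\beta]$, $\alpha<\beta<\omega_1$, each disjoint from $A_p$. Put $q\le p$ if $A_q\supseteq A_p$ and $I_q\supseteq I_p$. Then $|\mathbb Q|=\aleph_1$. The conditions $(\{\alpha+1\},\{(0,\alpha]\})$ for $1\le\alpha<\omega_1$ form an uncountable antichain. What makes $\mathbb Q$ proper is that putting $\delta$ into $A_p$ forbids intervals that cross $\delta$, so every stronger condition splits into a part below $\delta$ and a part from $\delta$ on.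

\begin{lemma}\label{lem:proper}
$\mathbb Q$ is proper.
\end{lemma}

\begin{proof}
Let $N\prec H(\theta)$ be countable with $\mathbb Q\in N$, let $p\in\mathbb Q\cap N$, and let $\delta=N\cap\omega_1$. The intervals in $I_p$ have endpoints in $N$, hence below $\delta$, so $q=(A_p\cup\{\delta\},I_p)$ is a condition below $p$. Let $D\in N$ be dense and $r\le q$. No interval of $I_r$ contains $\delta$, so each $(\alpha,\beta]\in I_r$ has $\beta<\delta$ or $\alpha\ge\delta$. The condition $r_0=(A_r\cap\delta,\{(\alpha,\beta]\in I_r:\beta<\delta\})$ is built from finitely many ordinals below $\delta$, so $r_0\in N$, and by elementarity there is $u\in D\cap N$ with $u\le r_0$. We check that $(A_u\cup A_r,I_u\cup I_r)$ is a condition. Points of $A_u$ are below $\delta$, so they avoid the intervals of $I_r$ with $\alpha\ge\delta$; they avoid the other intervals of $I_r$ because these are in $I_{r_0}\subseteq I_u$. Points of $A_r\setminus\delta$ avoid the intervals of $I_u$, which lie below $\delta$; points of $A_r\cap\delta$ are in $A_u$ and avoid them too. So $u$ and $r$ are compatible, and $q$ is $(N,\mathbb Q)$-generic.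
\end{proof}

\begin{lemma}\label{lem:kill}
For $\gamma<\omega_1$, $m<\omega$ and strictly increasing $\eta\in\omega_1^\omega$ the sets
\[
U_\gamma=\{p:A_p\not\subseteq\gamma\},\qquad D_{\eta,m}=\{p:\exists n\ge m\ \ (\eta(n),\eta(n+1)]\in I_p\}
\]
are dense in $\mathbb Q$. If $H$ is a set of strictly increasing sequences and $\Gamma\subseteq\mathbb Q$ is a filter meeting all $U_\gamma$ and all $D_{\eta,m}$ with $\eta\in H$, then $E=\bigcup_{p\in\Gamma}A_p$ is unbounded in $\omega_1$ and $\exists^\infty n\ E\cap(\eta(n),\eta(n+1)]=\emptyset$ for every $\eta\in H$.
\end{lemma}

\begin{proof}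
To enter $U_\gamma$ from $p$, add to $A_p$ an ordinal $\ge\gamma$ above all intervals of $I_p$. To enter $D_{\eta,m}$, let $\delta=\sup_n\eta(n)$. The set $A_p\cap\delta$ is finite, so there is $n\ge m$ with $A_p\cap\delta\subseteq\eta(n)+1$. The interval $(\eta(n),\eta(n+1)]$ lies below $\delta$ and above $\eta(n)$, so it is disjoint from $A_p$ and can be added to $I_p$. For the second part, $E$ is unbounded because $\Gamma$ meets all $U_\gamma$. If $p,p'\in\Gamma$, then a common extension shows that $A_p$ is disjoint from each interval of $I_{p'}$. So $E$ misses every interval in $\bigcup_{p\in\Gamma}I_p$, and this set contains $(\eta(n),\eta(n+1)]$ for infinitely many $n$.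
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:consistency}(b)]
For $|H|\le\aleph_1$, Lemma~\ref{lem:kill} involves $\aleph_1$ dense subsets of the proper forcing $\mathbb Q$. So under PFA no $H$ witnesses Lemma~\ref{lem:G}(c), and (G) fails.
\end{proof}

The forcing axiom was applied only to $\mathbb Q$ and to ccc posets, and posets of size $\aleph_1$ suffice for both purposes. This much can be forced over any model of GCH.

\begin{proof}[Proof of Theorem~\ref{thm:consistency}(c)]
Start with $V\models\mathrm{GCH}$. We use the following standard theorems on a countable support iteration $\langle P_\alpha,\dot Q_\alpha:\alpha<\omega_2\rangle$, with limit $P_{\omega_2}$, in which each $\dot Q_\alpha$ is forced to be proper and of size at most $\aleph_1$; see \cite[Ch.~III]{Shelah} and \cite[\S2]{Abraham}. Every $P_\alpha$, $\alpha\le\omega_2$, is proper; under CH each $P_\alpha$ with $\alpha<\omega_2$ has a dense subset of size at most $\aleph_1$ and forces CH; and $P_{\omega_2}$ has the $\aleph_2$-chain condition. In particular $\omega_1$ and $\omega_2$ are preserved.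

\emph{The iteration.} An ordinal $\lambda+n$, with $\lambda$ zero or a limit, is even or odd according to $n$. At even stages let $\dot Q_\alpha$ be $\mathbb Q$, which is proper in $V[G_\alpha]$ since Lemma~\ref{lem:proper} is a theorem of ZFC. For the odd stages, note that a subset of $\omega_1\times\omega_1$ in $V[G_\alpha]$ has a name determined by assigning to each pair of countable ordinals a subset of the dense set of size $\aleph_1$. There are at most $(2^{\aleph_1})^{\aleph_1}=\aleph_2$ such names; list them as $\langle\dot R_{\alpha,\nu}:\nu<\omega_2\rangle$. Fix in advance a map $b$ from the odd ordinals below $\omega_2$ onto $\omega_2\times\omega_2$ that takes each value cofinally often. At an odd stage $\beta$ with $b(\beta)=(\alpha,\nu)$, let $\dot Q_\beta$ be $\dot R_{\alpha,\nu}$ (with a largest element added) if $\alpha\le\beta$ and this relation is, in $V[G_\beta]$, a ccc preorder with underlying set $\omega_1$; otherwise let $\dot Q_\beta$ be trivial.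

\emph{Small objects appear early.} Let $\dot A$ be a $P_{\omega_2}$-name for a subset of $\omega_1$. For each $\xi<\omega_1$ take a maximal antichain of conditions deciding $\xi\in\dot A$; it has size at most $\aleph_1$. These $\aleph_1$ conditions have countable supports, all bounded by some $\alpha<\omega_2$, and then $\dot A^{G_{\omega_2}}\in V[G_\alpha]$. By coding, the same holds for every preorder on $\omega_1$, every family of $\aleph_1$ subsets of $\omega_1$, and every $H\subseteq\omega_1^\omega$ of size at most $\aleph_1$.

\emph{$\mathrm{MA}_{\omega_1}$ holds in $V[G_{\omega_2}]$.} It is standard that $\mathrm{MA}_{\omega_1}$ reduces to ccc posets of size at most $\aleph_1$, and, repeating elements, to ccc preorders with underlying set $\omega_1$. Let $\mathbb R$ be such a preorder and $\mathcal D$ a family of $\aleph_1$ dense subsets. Both are in some $V[G_\alpha]$, and $\mathbb R$ is the value of some $\dot R_{\alpha,\nu}$. Let $\beta\ge\alpha$ be odd with $b(\beta)=(\alpha,\nu)$. An uncountable antichain of $\mathbb R$ in $V[G_\beta]$ would remain an uncountable antichain in $V[G_{\omega_2}]$, because both models have the same $\omega_1$. So $\mathbb R$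 is ccc in $V[G_\beta]$, and the generic filter added at stage $\beta$ meets all members of $\mathcal D\in V[G_\beta]$.

\emph{\textup{(G)} fails in $V[G_{\omega_2}]$.} Let $H$ be a set of at most $\aleph_1$ strictly increasing sequences, $H\in V[G_\alpha]$, and let $\beta\ge\alpha$ be even. The generic filter for $\mathbb Q$ added at stage $\beta$ meets the dense sets of Lemma~\ref{lem:kill}, which are in $V[G_\beta]$. The resulting $E$ is unbounded in $\omega_1$ and misses infinitely many intervals of each $\eta\in H$; both properties are absolute. So $H$ does not witness Lemma~\ref{lem:G}(c) in $V[G_{\omega_2}]$.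
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:answer}]
Theorem~\ref{thm:positive} gives (1)$\Rightarrow$(2). A $\sigma$-ideal generated by closed sets has a Borel base, so (2)$\Rightarrow$(3). Theorem~\ref{thm:negative} gives (3)$\Rightarrow$(1) under $\mathrm{MA}_{\omega_1}$. The statement in quotation marks follows from (2) and implies (3), so under $\mathrm{MA}_{\omega_1}$ it is equivalent to (G). By Theorem~\ref{thm:consistency} both (G) and its negation are consistent with $\mathrm{MA}_{\omega_1}$.
\end{proof}

\section{Cohen reals and unbounded reals}\label{sec:cohen}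

Let $\kappa$ again be any regular uncountable cardinal. Theorem~\ref{thm:cohen} concerns $\mathcal M$ and $\mathcal K_\sigma$, which are generated by closed sets, so we face the obstacle of Example~\ref{ex:fsigma}. We use small sets of a special form. Let $\vartriangleleft$ be the relation $\ne$ or the relation $\le$ on $\omega$, and for $g\in\omega^\omega$ let
\[
B_g=\bigcup_mC_{g,m},\qquad C_{g,m}=\{x\in\omega^\omega:\forall i\ge m\ \ x(i)\vartriangleleft g(i)\}.
\]
The sets $C_{g,m}$ are closed. For $\ne$ they are nowhere dense, so $B_g\in\mathcal M$; for $\le$ we have $B_g=\{x:x\le^*g\}\in\mathcal K_\sigma$.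

The aim is to keep all candidates in one piece $C_{g,m^*}$. Suppose $x_t\in C_{g,m^*}$ and $k\ge m^*$. If $\alpha\in A_k(t)$ and $x_{t^\frown\alpha}\in C_{g,k}$, then $x_{t^\frown\alpha}\in C_{g,m^*}$: below $k$ it copies $x_t$, and from $k$ on it behaves well by itself. So we need $\kappa$ many $\alpha\in A_k(t)$ with $x_{t^\frown\alpha}\in C_{g,k}$, with the same $k$ in both places. Covering the candidates by $B_g$ does not give this, since the successors in $A_k(t)$ might all need a piece of index larger than $k$. Instead we pick one $\alpha_k\in A_k(t)$ for each $k$ and let $g$ handle all $x_{t^\frown\alpha_k}$ at once, where the $k$-th point takes part only from coordinate $k$ on. At coordinate $i$ this is a finite set of values, and one threshold $m$ serves all $k\ge m$.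

For $\le$ a finite set is replaced by its maximum. For $\ne$ we use Bartoszy\'nski's theorem \cite[Thm.~2.4.7]{BJ}: for every family of fewer than $\mathrm{non}(\mathcal M)$ functions in $\omega^\omega$ there is $g'\in\omega^\omega$ that is eventually different from each of them.

\begin{lemma}\label{lem:slalom}
Let $\kappa<\mathrm{non}(\mathcal M)$ and let $\mathcal S$ be a family of at most $\kappa$ functions $S$ on $\omega$ with $S(i)\subseteq\omega$ and $|S(i)|\le i+2$. There is $g\in\omega^\omega$ with $\forall^\infty i\ g(i)\notin S(i)$ for all $S\in\mathcal S$.
\end{lemma}

\begin{proof}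
We view a natural number at coordinate $i$ as a block of $i+2$ numbers and diagonalize against the members of $S(i)$ in different places of the block. Partition $\omega$ into sets $J_i=\{a^i_0,\dots,a^i_{i+1}\}$ of size $i+2$ and fix bijections $c_i:\omega\to\omega^{J_i}$. For $S\in\mathcal S$ choose numbers $u^i_0,\dots,u^i_{i+1}$ among which all elements of $S(i)$ occur, and define $h_S\in\omega^\omega$ by $h_S(a^i_j)=c_i(u^i_j)(a^i_j)$. Let $g'$ be eventually different from all $h_S$, and let $g(i)=c_i^{-1}(g'{\restriction}J_i)$. If $g(i)\in S(i)$, say $g(i)=u^i_j$, then $c_i(u^i_j)=g'{\restriction}J_i$ and so $h_S(a^i_j)=g'(a^i_j)$. As the $J_i$ are disjoint, this happens for only finitely many $i$.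
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cohen}]
We treat (i) and the first half of (ii) together: either $\kappa<\mathrm{non}(\mathcal M)$ and $\vartriangleleft$ is $\ne$, or $\kappa<\mathfrak b$ and $\vartriangleleft$ is $\le$. By Corollary~\ref{cor:criterion} it suffices to find, for a reading $f$ on $T$ with stem $s_0$, a function $g$ and $T'\le_0T$ with $f(\eta)\in B_g$ for all $\eta\in[T']$. Take candidates $x_t$ and sets $A_k(t)$ from Lemma~\ref{lem:candidates}.

For $t\in T^+$ and $\xi<\kappa$ choose $\alpha^{t,\xi}_k\in A_k(t)$ with $\alpha^{t,\xi}_k\ge\xi$ for each $k<\omega$, and let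
\[
S_{t,\xi}(i)=\{x_t(i)\}\cup\{x_{t^\frown\alpha^{t,\xi}_k}(i):k\le i\},\qquad|S_{t,\xi}(i)|\le i+2 .
\]
The parameter $\xi$ will produce unboundedly many good successors. There are at most $\kappa$ functions $S_{t,\xi}$. In the first case take $g$ from Lemma~\ref{lem:slalom}; in the second let $g$ eventually dominate all functions $i\mapsto\max S_{t,\xi}(i)$. In both cases there are numbers $m(t,\xi)$ with
\begin{equation}\label{eq:threshold}
a\vartriangleleft g(i)\quad\text{for all }i\ge m(t,\xi)\text{ and }a\in S_{t,\xi}(i).
\end{equation}

Fix $t$. Since $\kappa$ is regular and uncountable, there is $m_t$ with $m(t,\xi)\le m_t$ for unboundedly many $\xi<\kappa$. Let $k\ge m_t$, let $\xi$ be one of these ordinals, and let $\alpha=\alpha^{t,\xi}_k$. For $i\ge k$ we have $x_{t^\frown\alpha}(i)\in S_{t,\xi}(i)$ and $i\ge m(t,\xi)$, so $x_{t^\frown\alpha}\in C_{g,k}$ by \eqref{eq:threshold}. As $\alpha\ge\xi$, the set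
\[
\Gamma_k(t)=\{\alpha\in A_k(t):x_{t^\frown\alpha}\in C_{g,k}\}
\]
is unbounded in $\kappa$, and so has size $\kappa$, for every $k\ge m_t$.

Let $m^*=m(s_0,0)$; then $x_{s_0}\in C_{g,m^*}$ by \eqref{eq:threshold}. Let $k_t=\max(m_t,m^*)$ and thin $T$ to $T'\le_0T$ by keeping at each node $t$ the successors in $\Gamma_{k_t}(t)$. The observation at the beginning of this section, applied with $k=k_t$, shows by induction on $|t|$ that $x_t\in C_{g,m^*}$ for all $t\in(T')^+$. For $\eta\in[T']$ the point $f(\eta)$ is the limit of the $x_{\eta\restriction n}$, and $C_{g,m^*}$ is closed, so $f(\eta)\in C_{g,m^*}\subseteq B_g$.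

Now let $\kappa=\mathfrak b$, which is a regular uncountable cardinal. Let $\{h_\alpha:\alpha<\kappa\}$ be unbounded, and by recursion choose $g_\alpha$ that $\le^*$-bounds $h_\alpha$ and all $g_\beta$, $\beta<\alpha$; then $\langle g_\alpha:\alpha<\kappa\rangle$ is $\le^*$-increasing and unbounded in $V$. In $V[G]$ let $h$ eventually dominate the countably many functions $g_{\eta_G(n)}$. The range of $\eta_G$ is cofinal in $\kappa$ by Lemma~\ref{lem:branch}, so $g_\alpha\le^*h$ for all $\alpha<\kappa$. A function $g\in V$ with $h\le^*g$ would bound all $g_\alpha$ in $V$, which is impossible. So $\mathbb N_\kappa$ is not $\omega^\omega$-bounding. The last assertion follows because either $\omega_1<\mathfrak b$ or $\omega_1=\mathfrak b$.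
\end{proof}

\begin{thebibliography}{9}

\bibitem{Abraham}
Abraham, \emph{Proper Forcing}, in: Handbook of Set Theory.

\bibitem{BJ}
Bartoszy\'nski and Judah, \emph{Set Theory: On the Structure of the Real Line}.

\bibitem{Namba}
\emph{Preservation theorems for Namba forcing},
\texttt{https://www.matmor.unam.mx/\textasciitilde oguzman/Namba1.pdf}.

\bibitem{Shelah}
Shelah, \emph{Proper and Improper Forcing}.

\end{thebibliography}
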